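
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Torus knots and the stability of skein modules\\ under double affine Hecke operators}


\begin{abstract}
The Kauffman bracket skein module of a knot exterior is a module over the invariant part of a quantum torus. Induce it to the full quantum torus. A four-parameter double affine Hecke algebra acts on a localization of the induced module, and a conjecture predicts that, once the contribution of the unknot is divided out, the unlocalized module is stable under this action. We show that this fails for the torus knots $T(p,p+1)$ with $p\ge 3$, of either chirality, and for every $q$ that is not a root of unity; the smallest case is $T(3,4)=8_{19}$. The reason is a sign. The induced module has a quotient of rank one over $\mathbb C[X^{\pm1}]$ on which the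 affine reflection $sY$ acts by $-1$ over its fixed points, and there the Hecke operator $T_0$ creates poles. We also determine exactly which parameters preserve the quotient of the induced module seen by colored Jones functions. For the trefoils it is preserved by all parameters.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The objects}

Fix $q\in\mathbb C^*$, not a root of unity. The \emph{Kauffman bracket skein module} $\mathcal M_q(M)$ of an oriented $3$-manifold $M$ is the complex vector space spanned by isotopy classes of framed links in $M$, including the empty link $\emptyset$. The relations are that a crossing equals $q$ times one smoothing plus $q^{-1}$ times the other, and that a trivial circle may be erased at the cost of a factor $-(q^2+q^{-2})$. Thus the Kauffman variable is $A=q$. For $M=T^2\times[0,1]$, stacking makes $\mathcal A_q(T^2):=\mathcal M_q(T^2\times[0,1])$ an algebra. For a knot $K\subset S^3$ write $\mathcal M_q(K):=\mathcal M_q(S^3\setminus K)$;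 gluing a collar $T^2\times[0,1]$ onto the boundary torus makes $\mathcal M_q(K)$ an $\mathcal A_q(T^2)$-module.

Let
\[
A_q=\mathbb C\langle X^{\pm1},Y^{\pm1}\rangle/(XY-q^2YX),\qquad e_{c,d}=q^{-cd}X^cY^d,
\]
be the quantum torus, let $s$ be its involution $X\mapsto X^{-1}$, $Y\mapsto Y^{-1}$, and write $A_q^{\mathbb Z_2}$ for the invariants and $A_q\rtimes\mathbb Z_2$ for the crossed product. Since $Y^dX^{c'}=q^{-2dc'}X^{c'}Y^d$,
\begin{equation}\label{eq:ee}
e_{c,d}\,e_{c',d'}=q^{cd'-dc'}e_{c+c',d+d'},\qquad s(e_{c,d})=e_{-c,-d}.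
\end{equation}
The Frohman--Gelca isomorphism $\mathcal A_q(T^2)\cong A_q^{\mathbb Z_2}$ sends, for coprime $(c,d)$, the curve running $c$ times along the meridian and $d$ times along the Seifert-framed longitude to $e_{c,d}+e_{-c,-d}$. So $\mathcal M_q(K)$ becomes an $A_q^{\mathbb Z_2}$-module on which $X+X^{-1}$ acts by adding the meridian and $Y+Y^{-1}$ by adding the longitude. We denote these two operators by $m$ and $l$. Inducing up, put
\[
\tilde{\mathcal M}_q(K):=A_q\otimes_{A_q^{\mathbb Z_2}}\mathcal M_q(K),\qquad s(x\otimes u)=s(x)\otimes u ,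
\]
which is an $(A_q\rtimes\mathbb Z_2)$-module.

For $t=(t_1,t_2,t_3,t_4)\in(\mathbb C^*)^4$ let $\mathcal H_{q,t}$ be the double affine Hecke algebra generated by $T_0,T_0^\vee,T_1,T_1^\vee$ with relations
\begin{gather*}
(T_0-t_1)(T_0+t_1^{-1})=0,\qquad (T_0^\vee-t_2)(T_0^\vee+t_2^{-1})=0,\\
(T_1-t_3)(T_1+t_3^{-1})=0,\qquad (T_1^\vee-t_4)(T_1^\vee+t_4^{-1})=0,\qquad T_1^\vee T_1T_0T_0^\vee=q .
\end{gather*}
Write $\bar t_i=t_i-t_i^{-1}$. Let $D_q$ be the localization of $A_q\rtimes\mathbb Z_2$ at all nonzero Laurent polynomials in $X$. The Dunkl embedding $\Theta_{q,t}:\mathcal H_{q,t}\hookrightarrow D_q$ is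
\begin{align*}
T_1&\mapsto t_3s+\frac{\bar t_3+\bar t_4X}{1-X^2}(1-s), & T_1^\vee&\mapsto X^{-1}\Theta_{q,t}(T_1)^{-1},\\
T_0&\mapsto t_1sY+\frac{\bar t_1+\bar t_2q^{-1}X^{-1}}{1-q^{-2}X^{-2}}(1-sY), & T_0^\vee&\mapsto q\,\Theta_{q,t}(T_0)^{-1}X .
\end{align*}
For an $(A_q\rtimes\mathbb Z_2)$-module $N$ put $N^{\mathrm{loc}}:=D_q\otimes_{A_q\rtimes\mathbb Z_2}N$, with the localization map $N\to N^{\mathrm{loc}}$, $n\mapsto1\otimes n$. Via $\Theta_{q,t}$, every $N^{\mathrm{loc}}$ is an $\mathcal H_{q,t}$-module for every $t$.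

\subsection{The conjecture}

At $t=(1,1,1,1)$ the operators $T_1=s$ and $T_0=sY$ have no denominators, the image of $\Theta_{q,t}$ is $A_q\rtimes\mathbb Z_2$, and it certainly preserves the image of $N$ in $N^{\mathrm{loc}}$. For general $t$ denominators appear. The following conjecture, taken from \cite{talk}, says that for knot exteriors they cancel once the part coming from the unknot $K_0$ is removed.

\begin{conjecture}
For every knot $K$ there is an injective $A_q^{\mathbb Z_2}$-linear map $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$ such that, with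
$\bar{\mathcal M}_q(K):=\operatorname{coker}(\mathrm{id}_{A_q}\otimes\iota)=\tilde{\mathcal M}_q(K)/\tilde{\mathcal M}_q(K_0)$,
\begin{itemize}
\item[\textup{(a)}] the localization map $\bar{\mathcal M}_q(K)\to\bar{\mathcal M}_q^{\mathrm{loc}}(K)$ is injective;
\item[\textup{(b)}] its image is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ for every $t\in(\mathbb C^*)^4$.
\end{itemize}
\end{conjecture}

The conjecture is false. Let $p\ge2$, put $a=p$ and $b=p+1$, and for signs $\kappa,\sigma\in\{\pm1\}$ let $N_\kappa=N_{\kappa,\sigma}$ be the space $\mathbb C[X^{\pm1}]$ with $X$ acting by multiplication and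
\begin{equation}\label{eq:N}
(Yf)(X)=\kappa\,q^{-\sigma ab}X^{\sigma ab}f(q^{-2}X),\qquad (sf)(X)=f(X^{-1}).
\end{equation}
It is an $(A_q\rtimes\mathbb Z_2)$-module (Section~\ref{sec:N}).

\begin{theorem}\label{thm:A}
Let $p\ge3$ and let $K=T(p,p+1)$ with either chirality.
\begin{enumerate}
\item[\textup{(1)}] For one of the signs $\sigma=\pm1$, depending on the chirality, there is a surjective $(A_q\rtimes\mathbb Z_2)$-linear map $\pi:\tilde{\mathcal M}_q(K)\to N_{-,\sigma}$.
\item[\textup{(2)}] For every $A_q^{\mathbb Z_2}$-linear map $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$, injective or not, and every $t$ with $(t_1^2,t_2^2)\neq(1,1)$, the image of $\bar{\mathcal M}_q(K)=\operatorname{coker}(\mathrm{id}_{A_q}\otimes\iota)$ in $\bar{\mathcal M}_q^{\mathrm{loc}}(K)$ is not stable under $\Theta_{q,t}(T_0)$. The same holds for the image of $\tilde{\mathcal M}_q(K)$ in $\tilde{\mathcal M}_q^{\mathrm{loc}}(K)$.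
\end{enumerate}
Hence \textup{(b)} fails for every choice of $\iota$, whether or not \textup{(a)} holds, and the conjecture is false. The smallest counterexample given here is $T(3,4)=8_{19}$.
\end{theorem}

The proof uses a homomorphism $\Psi:\tilde{\mathcal M}_q(K)\to\mathrm{Fun}$ given by colored Jones functions and a submodule $R\subset\mathrm{Fun}$, both defined in Section~\ref{sec:jones}. On the quotient that they produce we obtain a sharp statement.

\begin{theorem}\label{thm:B}
Let $p\ge2$, $K=T(p,p+1)$ with either chirality, and let $Q$ be the image of $\tilde{\mathcal M}_q(K)$ in $\mathrm{Fun}/R$. For every $A_q^{\mathbb Z_2}$-linear $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$, $Q$ is a quotient of $\bar{\mathcal M}_q(K)$. It is a direct sum of copies of $N_+$ and $N_-$ (for one $\sigma$), and $Q\to Q^{\mathrm{loc}}$ is injective. Moreover: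
\begin{itemize}
\item if $p\ge3$, then $Q$ is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ if and only if $t_1^2=t_2^2=1$, with $t_3,t_4$ arbitrary;
\item if $p=2$ (the trefoils), then $Q$ is a direct sum of copies of $N_+$ and is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ for all $t$.
\end{itemize}
\end{theorem}

\subsection{The idea: two reflections and their signs}\label{sec:idea}

The elements $s$ and $sY$ are involutions, and they act on the coordinate $X$ as reflections: conjugation by $s$ sends $X$ to $X^{-1}$, and conjugation by $sY$ sends $X$ to $q^{-2}X^{-1}$. Their fixed points are $X=\pm1$ and $X=\pm q^{-1}$, exactly the zeros of the denominators of $T_1$ and $T_0$. On a module that is free of rank one over $\mathbb C[X^{\pm1}]$, each reflection acts on the fiber over each of its fixed points by a sign. If the sign is $+1$, then $1-s$ (or $1-sY$) kills the fiber and the denominator cancels. If it is $-1$, then $1-s$ (or $1-sY$) acts on the fiber by $2$ and in general a pole appears. The unknot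 has the wrong sign for $s$ (Example~\ref{ex:unknot}), which explains why it must be divided out. The modules $N_\kappa$ have the right sign for $s$ and the sign $\kappa$ for $sY$. So the task is to find a knot for which $N_-$ is a quotient of $\tilde{\mathcal M}_q(K)$.

Where should one look? The following is only a guide, at the excluded value $q=-1$. At $A=-1$ one may replace each loop $\gamma$ by $-\operatorname{tr}\varrho(\gamma)$ for a representation $\varrho$ of $\pi_1(S^3\setminus K)$ in $SL_2(\mathbb C)$: the skein relation becomes $\operatorname{tr}g\operatorname{tr}h=\operatorname{tr}gh+\operatorname{tr}gh^{-1}$ and a trivial circle becomes $-2$. Then $X=-M$ and $Y=-L$ for eigenvalues $M,L$ of meridian and longitude. For $T(p,p+1)$ the group is $\langle g,h\mid g^{p}=h^{p+1}\rangle$. The central element $g^p$ is represented by a parallel of $K$ on the torus carrying $K$, so it is the longitude times the power $\pm ab$ of the meridian. An irreducible representation sends it to $\pm1$, so $LM^{\pm ab}=\pm1$;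 since $ab$ is even, this reads $Y=\kappa X^{\mp ab}$ with $g^p=-\kappa$. This is \eqref{eq:N} at $q=-1$. The bad sign $\kappa=-1$ therefore corresponds to irreducible representations with $g^p=h^{p+1}=1$ and $g,h\ne\pm1$. They need a $p$-th root of unity other than $\pm1$ as an eigenvalue of $g$, so they do not exist for $p=2$, and they do exist for $p\ge3$. One thus expects the trefoil to behave well and $T(3,4)$ to be the first knot of this family to behave badly.

\medskip
Section~\ref{sec:facts} recalls standard facts. Section~\ref{sec:N} treats $N_\kappa$ and reduces Theorem~\ref{thm:A} to its first part. Section~\ref{sec:jones} constructs $\Psi$, and Section~\ref{sec:small} shows the decisive computation for $T(3,4)$. Sections~\ref{sec:gen} and~\ref{sec:J} supply generators of $\mathcal M_q(K)$ and their colored Jones functions. The two theorems are proved in Sections~\ref{sec:proofA} and~\ref{sec:proofB}.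

\section{Standard facts}\label{sec:facts}

Let $S_k$ be the Chebyshev polynomials $S_{-1}=0$, $S_0=1$, $S_{k+1}(z)=zS_k(z)-S_{k-1}(z)$ for all $k\in\mathbb Z$. Then $S_{-n-1}=-S_{n-1}$, that is, $S_{n-1}$ is odd in $n$; also $S_{n-1}(-z)=(-1)^{n-1}S_{n-1}(z)$, and for $n\ge1$
\[
S_{n-1}(w+w^{-1})=\sum_{k\in I_n}w^k,\qquad I_n=\{-(n-1),-(n-3),\dots,n-1\}.
\]
Put $I_0=\emptyset$, $[k]=\dfrac{q^{2k}-q^{-2k}}{q^2-q^{-2}}$ and $c_{k,d}=e_{k,d}+e_{-k,-d}$.

We use the following facts (Przytycki; Frohman--Gelca; Lickorish \cite[Ch.~13--14]{Lickorish}).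
\begin{itemize}
\item[(F1)] $\mathcal M_q(S^3)=\mathbb C$ via the bracket $\langle\cdot\rangle$ with $\langle\emptyset\rangle=1$. For a compact oriented surface $F$, $\mathcal M_q(F\times[0,1])$ has as basis the multicurves in $F$ without trivial components, including $\emptyset$. In particular $\mathcal M_q(S^1\times D^2)=\mathbb C[c]$, where $c$ is the core with any chosen framing.
\item[(F2)] A $0$-framed meridian around $S_{n-1}(c)$ multiplies it by $-(q^{2n}+q^{-2n})$. Changing the framing of $c$ by one positive twist multiplies $S_{n-1}(c)$ by $(-1)^{n-1}q^{\chi(n^2-1)}$, where $\chi=\pm1$ is a fixed sign depending on conventions. For the $0$-framed unknot $O$, $\langle S_{n-1}(O)\rangle=(-1)^{n-1}[n]$.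
\item[(F3)] (Frohman--Gelca) For a basis $\mu_1,\mu_2$ of $H_1(T^2)$ there is a sign $\rho=\pm1$, depending on orientations, such that sending the curve of primitive class $k\mu_1+d\mu_2$ to $e_{\rho k,d}+e_{-\rho k,-d}$ gives an isomorphism $\mathcal A_q(T^2)\cong A_q^{\mathbb Z_2}$.
\end{itemize}
The formulas in (F2) hold for all $n\in\mathbb Z$, because $S_{n-1}$ is odd in $n$.

\begin{lemma}\label{lem:gen}
The algebra $A_q^{\mathbb Z_2}$ is generated by $c_{1,0}=X+X^{-1}$ and $c_{0,1}=Y+Y^{-1}$.
\end{lemma}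
\begin{proof}
By \eqref{eq:ee}, $c_{1,0}c_{k,d}=q^{d}c_{k+1,d}+q^{-d}c_{k-1,d}$ and $c_{k,d}c_{1,0}=q^{-d}c_{k+1,d}+q^{d}c_{k-1,d}$. If $d\ne0$, then $q^{2d}\neq q^{-2d}$ because $q$ is not a root of unity, and we can solve for $c_{k\pm1,d}$. The $c_{0,d}$ are polynomials in $c_{0,1}$ and the $c_{k,0}$ are polynomials in $c_{1,0}$. Starting from $c_{0,d}$ with $d\ne0$ we reach all $c_{k,d}$, and these span $A_q^{\mathbb Z_2}$.
\end{proof}

Consequently a linear map from $\mathcal M_q(K)$ to an $A_q^{\mathbb Z_2}$-module is $A_q^{\mathbb Z_2}$-linear as soon as it intertwines $m$ with $X+X^{-1}$ and $l$ with $Y+Y^{-1}$.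

\paragraph{Localization.} Conjugation by $Y$ and by $s$ maps nonzero Laurent polynomials in $X$ to such polynomials, so these form an Ore set. Every element of $D_q$ has the form $f(X)^{-1}x$ with $x\in A_q\rtimes\mathbb Z_2$, and every element of $N^{\mathrm{loc}}$ the form $f(X)^{-1}\otimes n$. An $(A_q\rtimes\mathbb Z_2)$-module on which all nonzero Laurent polynomials in $X$ act invertibly is a $D_q$-module.

\section{The modules $N_\kappa$: one sign decides}\label{sec:N}

Throughout, $a=p$ and $b=p+1$ with $p\ge2$. Thus $ab$ is even and $a+b$ is odd. In \eqref{eq:N} one has $YX=q^{-2}XY$ and $sXs=X^{-1}$. Moreover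
\[
(sYsf)(X)=\kappa q^{-\sigma ab}X^{-\sigma ab}f(q^2X)=(Y^{-1}f)(X);
\]
for the second equality, solve $h=Yf$ for $f$: $f(X)=\kappa q^{\sigma ab}(q^2X)^{-\sigma ab}h(q^2X)$. So $N_\kappa$ is an $(A_q\rtimes\mathbb Z_2)$-module. The same formulas make $\mathbb C(X)$ a $D_q$-module containing $N_\kappa$. In fact the induced $D_q$-linear map $N_\kappa^{\mathrm{loc}}\to\mathbb C(X)$, $f^{-1}\otimes n\mapsto n/f$, is an isomorphism: it is onto, and $n/f=0$ forces $n=0$. In particular $N_\kappa\to N_\kappa^{\mathrm{loc}}$ is injective.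

It is convenient to remove the monomial from $Y$. Put
\begin{equation}\label{eq:B}
B=q^{\sigma ab}X^{-\sigma ab}Y\in A_q,\qquad BX=q^{-2}XB,\qquad sBs=B^{-1}.
\end{equation}
The last equality holds because $B^{-1}=q^{-\sigma ab}Y^{-1}X^{\sigma ab}=q^{\sigma ab}X^{\sigma ab}Y^{-1}$. On $N_\kappa$ the element $B$ acts by $(Bf)(X)=\kappa f(q^{-2}X)$.

\begin{lemma}\label{lem:simple}
\textup{(i)} $N_\kappa$ is simple as an $A_q$-module. \textup{(ii)} $N_+\not\cong N_-$ as $A_q$-modules, for fixed $\sigma$.
\end{lemma}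
\begin{proof}
(i) A nonzero submodule is an ideal $(g)$ of $\mathbb C[X^{\pm1}]$ stable under $f(X)\mapsto f(q^{\pm2}X)$. So the zero set of $g$ in $\mathbb C^*$ is finite and stable under multiplication by $q^2$, which has infinite order. It is empty, and $g$ is a unit.

(ii) An isomorphism $N_+\to N_-$ is $\mathbb C[X^{\pm1}]$-linear, so it sends $1$ to a unit $cX^d$. As $B\cdot1=1$ in $N_+$, we get $cX^d=-q^{-2d}cX^d$ by applying $B$ in $N_-$. So $q^{4d}=1$, hence $d=0$ and $1=-1$, a contradiction.
\end{proof}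

\begin{proposition}\label{prop:sign}
Inside the $D_q$-module $\mathbb C(X)$:
\begin{itemize}
\item[\textup{(i)}] $N_+$ is stable under $\Theta_{q,t}(\mathcal H_{q,t})$ for all $t$;
\item[\textup{(ii)}] $N_-$ is stable under $\Theta_{q,t}(T_0)$ if and only if $t_1^2=t_2^2=1$, and then it is stable under all of $\Theta_{q,t}(\mathcal H_{q,t})$.
\end{itemize}
\end{proposition}
\begin{proof}
The quadratic relations give $T_i^{-1}=T_i-\bar t$ with $\bar t=\bar t_1$ for $i=0$ and $\bar t=\bar t_3$ for $i=1$. Since $X^{\pm1}$ preserves $N_\kappa$, the formulas for $T_0^\vee$ and $T_1^\vee$ show that stability under $T_0$ and $T_1$ implies stability under $\mathcal H_{q,t}$.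

For $T_1$: $(1-s)f=f(X)-f(X^{-1})$ vanishes at $X=\pm1$, so it is divisible by $1-X^2$, and $T_1$ preserves $N_\kappa$ for all $t$ and both $\kappa$.

For $T_0$: we have $(sYf)(X)=\kappa q^{-\sigma ab}X^{-\sigma ab}f(q^{-2}X^{-1})$. At $X=\epsilon q^{-1}$, $\epsilon=\pm1$, one has $q^{-2}X^{-1}=X$ and $q^{-\sigma ab}X^{-\sigma ab}=\epsilon^{ab}=1$, because $ab$ is even. Hence
\begin{equation}\label{eq:fiber}
(sYf)(\epsilon q^{-1})=\kappa f(\epsilon q^{-1})\qquad(f\in N_\kappa).
\end{equation}
If $\kappa=+1$, then $(1-sY)f$ vanishes at $\pm q^{-1}$, so it is divisible by $1-q^{-2}X^{-2}$, and $T_0$ preserves $N_+$. If $\kappa=-1$ and $t_1^2=t_2^2=1$, then $\bar t_1=\bar t_2=0$ and $\Theta_{q,t}(T_0)=t_1sY$ preserves $N_-$. Conversely, for $\kappa=-1$ and any $t$,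
\[
\Theta_{q,t}(T_0)\cdot1=-t_1q^{-\sigma ab}X^{-\sigma ab}+\frac{(\bar t_1+\bar t_2q^{-1}X^{-1})(1+q^{-\sigma ab}X^{-\sigma ab})}{1-q^{-2}X^{-2}} .
\]
The denominator has simple zeros at $X=\epsilon q^{-1}$, where the numerator equals $2(\bar t_1+\epsilon\bar t_2)$. So this is a Laurent polynomial only if $\bar t_1+\bar t_2=\bar t_1-\bar t_2=0$, that is, $t_1^2=t_2^2=1$.
\end{proof}

The freedom in $\iota$ causes no trouble, because no map into $N_\kappa$ sees the unknot.

\begin{lemma}\label{lem:unknot}
Let $K$ be any knot. For any $A_q^{\mathbb Z_2}$-linear $\iota:\mathcal M_q(K_0)\to\mathcal M_q(K)$ and any $(A_q\rtimes\mathbb Z_2)$-linear $\pi:\tilde{\mathcal M}_q(K)\to N_\kappa$, we have $\pi\circ(\mathrm{id}\otimes\iota)=0$.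
\end{lemma}
\begin{proof}
The exterior of $K_0$ is a solid torus whose core is isotopic to the meridian of $K_0$, so $\mathcal M_q(K_0)=\mathbb C[m]\,\emptyset$ by (F1). The longitude of $K_0$ bounds a disc in the exterior, so $l\,\emptyset=-(q^2+q^{-2})\emptyset$. Hence $f=\pi(1\otimes\iota(\emptyset))$ satisfies $(Y+Y^{-1})f=-(q^2+q^{-2})f$. One of $Y^{\pm1}$ raises the top degree of a nonzero Laurent polynomial by exactly $ab$ and the other lowers it by $ab$. So if $f\neq0$, the left side has top degree $\deg f+ab$, while the right side has top degree at most $\deg f$, a contradiction. Thus $f=0$. Since $1\otimes\emptyset$ generates $\tilde{\mathcal M}_q(K_0)$ over $A_q$, the claim follows by linearity.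
\end{proof}

\begin{proposition}\label{prop:reduce}
If a knot $K$ admits a surjective $(A_q\rtimes\mathbb Z_2)$-linear map $\pi:\tilde{\mathcal M}_q(K)\to N_{-,\sigma}$, then the conclusion of Theorem~\ref{thm:A}(2) holds for $K$.
\end{proposition}
\begin{proof}
By Lemma~\ref{lem:unknot}, $\pi$ induces a surjection $\bar\pi:\bar{\mathcal M}_q(K)\to N_-$. It extends to the $D_q$-linear map $\psi:\bar{\mathcal M}_q^{\mathrm{loc}}(K)\to\mathbb C(X)$, $x\otimes n\mapsto x\,\bar\pi(n)$, which maps the image of $\bar{\mathcal M}_q(K)$ \emph{onto} $N_-=\mathbb C[X^{\pm1}]$. If that image were stable under $\Theta_{q,t}(T_0)$, so would be $N_-$, and Proposition~\ref{prop:sign}(ii) gives $t_1^2=t_2^2=1$. For $\tilde{\mathcal M}_q(K)$ use $\pi$ in place of $\bar\pi$.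
\end{proof}

It remains to construct $\pi$. Since $N_-$ is simple, any nonzero map to $N_-$ is surjective. What must be ensured is that $\pi$ is defined on all of $\tilde{\mathcal M}_q(K)$ and takes values in $N_-$, not merely in a larger submodule of $\mathbb C(X)$, on which $T_0$ might act without trouble. This is why generators of the whole skein module are needed below.

\section{The Jones map}\label{sec:jones}

Let $\mathrm{Fun}$ be the space of functions $\mathbb Z\to\mathbb C$ with
\[
(Xf)(n)=-q^{2n}f(n),\qquad (Yf)(n)=f(n-1),\qquad (sf)(n)=-f(-n).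
\]
Directly, $XY=q^2YX$ (both sides send $f$ to $-q^{2n}f(n-1)$), $(sXsf)(n)=-q^{-2n}f(n)$, $(sYsf)(n)=f(n+1)$ and $s^2=1$. So $\mathrm{Fun}$ is an $(A_q\rtimes\mathbb Z_2)$-module.

Let $K$ be a knot, and let $K_{\mathrm{Sei}}$ be $K$ with its Seifert framing. For $u\in\mathcal M_q(K)$ put
\[
J_u(n)=\langle u\cup S_{n-1}(K_{\mathrm{Sei}})\rangle\qquad(n\in\mathbb Z),
\]
so $J_\emptyset$ is the colored Jones function of $K$. As $S_{n-1}$ is odd in $n$, $J_u$ is odd, so $sJ_u=J_u$. By (F2),
\[
J_{mu}(n)=-(q^{2n}+q^{-2n})J_u(n)=((X+X^{-1})J_u)(n).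
\]
The longitude in the collar is a parallel of $K_{\mathrm{Sei}}$, and $zS_{n-1}=S_n+S_{n-2}$, so
\[
J_{lu}(n)=J_u(n+1)+J_u(n-1)=((Y+Y^{-1})J_u)(n).
\]
By Lemma~\ref{lem:gen}, $u\mapsto J_u$ is $A_q^{\mathbb Z_2}$-linear. Hence
\[
\Psi:\tilde{\mathcal M}_q(K)\to\mathrm{Fun},\qquad x\otimes u\mapsto xJ_u,
\]
is well defined, and it is $(A_q\rtimes\mathbb Z_2)$-linear since $s(xJ_u)=s(x)\,sJ_u=s(x)J_u$.

Let
\[
R=\{\,n\mapsto(-1)^nP(q^{2n}) : P\in\mathbb C[z^{\pm1}]\,\}\subset\mathrm{Fun}.
\]
It is stable under $X^{\pm1}$, $Y^{\pm1}$ and $s$, hence a submodule. The $q^{2n}$, $n\in\mathbb Z$, are pairwise distinct, so $P$ is determined by the function. We shall work in $\mathrm{Fun}/R$; the next example shows that $R$ is exactly the image of $\Psi$ for the unknot.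

\begin{example}[The unknot]\label{ex:unknot}
For $K_0$, $J_\emptyset(n)=(-1)^{n-1}[n]$ lies in $R$, and $1\otimes\emptyset$ generates $\tilde{\mathcal M}_q(K_0)$, so $\Psi$ maps $\tilde{\mathcal M}_q(K_0)$ into $R$. Writing an element of $R$ as $n\mapsto(-1)^nf(-q^{2n})$ identifies $R$ with $\mathbb C[X^{\pm1}]$, where $X$ acts by multiplication, $(Yf)(X)=-f(q^{-2}X)$ and $(sf)(X)=-f(X^{-1})$. The proof of Lemma~\ref{lem:simple}(i) shows that $R$ is simple, so $\tilde{\mathcal M}_q(K_0)$ maps onto $R$. Here $s$ has the sign $-1$ over $X=\pm1$: inside $\mathbb C(X)$,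
\[
\Theta_{q,t}(T_1)\cdot1=-t_3+\frac{2(\bar t_3+\bar t_4X)}{1-X^2}
\]
is a Laurent polynomial only if $\bar t_3=\bar t_4=0$. As in the proof of Proposition~\ref{prop:reduce}, the image of $\tilde{\mathcal M}_q(K_0)$ in its localization is not stable under $T_1$ unless $t_3^2=t_4^2=1$. This is why the unknot has to be divided out.
\end{example}

\section{The smallest case: $T(3,4)$ against the trefoil}\label{sec:small}

Before the general proof we show how the sign $\kappa=-1$ is detected. Of this section, only \eqref{eq:shift}--\eqref{eq:tel} are used later.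

For a torus knot, passing to the framing induced by the torus will multiply $J_u$ by a Gaussian
\[
\Gamma(n)=q^{\sigma ab(n^2-1)},
\]
where the sign $\sigma=\pm1$ depends on the chirality and is specified in Section~\ref{sec:J}. As $ab$ is even, $X^{-\sigma ab}$ acts on $\mathrm{Fun}$ by $q^{-2\sigma abn}$, so $(Bf)(n)=q^{\sigma ab(1-2n)}f(n-1)$, and therefore
\begin{equation}\label{eq:shift}
\big(\Gamma\cdot Bf\big)(n)=(\Gamma f)(n-1).
\end{equation}
Thus $B$ is the shift, once the Gaussian is absorbed. Define also, on $\mathbb C[z^{\pm1}]$,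
\begin{equation}\label{eq:tau}
(\tau P)(z)=q^{\sigma ab}z^{\sigma ab}P(q^2z).
\end{equation}
If $G(n)=(-1)^nq^{\sigma abn^2}P(q^{2n})$, then $(n+1)^2=n^2+2n+1$ gives
\begin{equation}\label{eq:tel}
G(n+1)+G(n)=(-1)^nq^{\sigma abn^2}(P-\tau P)(q^{2n}).
\end{equation}

Now take $T(3,4)$ with the chirality for which $\sigma=1$, so $ab=12$, and $u=\emptyset$. Section~\ref{sec:J} will show that $\hat J=\Gamma J_\emptyset$ satisfies
\[
\hat J(n+1)-\hat J(n-1)=(-1)^nq^{12n^2}\ell(q^{2n}),\qquad
(q^2-q^{-2})\,\ell(z)=q^2z^7-q^{-2}z-q^{-2}z^{-1}+q^2z^{-7}.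
\]
By \eqref{eq:shift} the left side is $\Gamma\cdot(B^{-1}-B)J_\emptyset$. Dividing by $\Gamma$ leaves $(-1)^nq^{12}\ell(q^{2n})$, so $(B^{-1}-B)J_\emptyset\in R$: modulo $R$ the square of $B$ fixes $J_\emptyset$. Hence $\frac12(1\pm B)J_\emptyset$ are, modulo $R$, $s$-invariant and satisfy $Bv=\pm v$. So each is $0$ or generates a copy of $N_\pm$ in $\mathrm{Fun}/R$.

\emph{Is the class of $\frac12(1-B)J_\emptyset$ nonzero?} It vanishes if and only if $\Delta(n)=\hat J(n)-\hat J(n-1)$ has the form $(-1)^nq^{12n^2}P(q^{2n})$. Since $\Delta(n+1)+\Delta(n)=\hat J(n+1)-\hat J(n-1)$, \eqref{eq:tel} then gives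
\[
\ell=P-\tau P,\qquad (\tau P)(z)=q^{12}z^{12}P(q^2z).
\]
Now $\tau$ shifts exponents by $12$, and the exponents $7,1,-1,-7$ of $\ell$ lie in four different classes modulo $12$. So the part $P_1$ of $P$ with exponents $\equiv1$ would satisfy $P_1-\tau P_1=cz$ with $c\neq0$. This is impossible: the lowest monomial of $P_1$ and the highest monomial of $\tau P_1$ both survive on the left, and they are different. So $N_-$ occurs for $T(3,4)$.

For the trefoil with $\sigma=1$, where $ab=6$, the corresponding $\ell$ has exponents $5,1,-1,-5$. These pair up modulo $6$, and the coefficients match: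
\[
q^2z^5-q^{-2}z^{-1}=q^{-2}(\tau-1)z^{-1},\qquad -q^{-2}z+q^2z^{-5}=-q^2(\tau-1)z^{-5}.
\]
The obstruction disappears, in agreement with Section~\ref{sec:idea}.

So far $N_-$ is a submodule of the image of $\tilde{\mathcal M}_q(K)$ in $\mathrm{Fun}/R$. To make it a quotient of $\tilde{\mathcal M}_q(K)$ we show that the whole image is a direct sum of copies of $N_+$ and $N_-$. This requires $J_u$ for a generating set of elements $u$.

\section{Generators of the skein module}\label{sec:gen}

Let $S^3=V_1\cup_FV_2$ be the standard genus-one splitting along a torus $F$, and let $\mu_i\subset F$ bound a disc in $V_i$, oriented so that $\mu_1\cdot\mu_2=1$. Let $K\subset F$ have class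
\[
r\mu_1+a\mu_2,\qquad r=\sigma_0b,\quad\sigma_0=\pm1,
\]
the two signs giving the two chiralities of $T(p,p+1)$. Let $x_0,y_0$ be cores of $V_1,V_2$ with framing $0$.

\begin{proposition}\label{prop:gen}
As a $\mathbb C[m]$-module, $\mathcal M_q(K)$ is generated by the elements $u_{ij}=S_{i-1}(x_0)\,S_{j-1}(y_0)$, $i,j\ge1$.
\end{proposition}

Here the product means disjoint union, and $u_{11}=\emptyset$. The idea is that there is a curve on $F$ which meets $K$ once and is isotopic to a core in both solid tori; this is where consecutive parameters are used. A $2$-handle can then be removed from the exterior of $K$ without losing links up to isotopy, and what is left is a pair of pants times an interval.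

\begin{proof}
\emph{Coordinates.} The class $\alpha=\sigma_0\mu_1+\mu_2$ satisfies $\alpha\cdot K=\sigma_0p-\sigma_0(p+1)=-\sigma_0$, so $\alpha$ and $K$ form a basis of $H_1(F)$. Choose coordinates $(\theta,\varphi)\in(\mathbb R/\mathbb Z)^2$ on $F$ with $K=\{\theta=0\}$ and $\alpha=\{\varphi=0\}$. The curve $\alpha$ winds $\pm1$ times around each of $V_1$ and $V_2$. Take a bicollar $F\times[-1,1]$ with coordinate $h$, $h\le0$ in $V_1$ and $h\ge0$ in $V_2$. For small $\eta>0$ let $\nu=\{|\theta|<\eta,|h|<\eta\}$ be a tubular neighborhood of $K$, put $E=S^3\setminus\nu$, and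
\[
\delta'=\{\varphi=\tfrac12,\ h=0,\ \theta\in[\eta,1-\eta]\}\ \subset\ W=\{\theta\in[\eta,1-\eta],\ |\varphi-\tfrac12|<\tfrac18,\ |h|<\eta\}.
\]
Here $W$ is the $2$-handle and $\delta'$ is its cocore.

\emph{Every framed link in $E$ is isotopic in $E$ into $E\setminus W$.} By general position, and after thinning the framing annuli, we may assume that the framed link $L\subset\mathrm{int}\,E$ misses the arc $\delta'$. Let $\omega(\varphi,h)\ge0$ be a cutoff function equal to $1$ for $|\varphi-\frac12|\le\frac18$, $|h|\le\eta$ and supported in $|\varphi-\frac12|\le\frac14$, $|h|\le2\eta$. Consider the flow of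
\[
\omega\cdot\big((\varphi-\tfrac12)\partial_\varphi+h\,\partial_h\big),
\]
which is stationary outside the support of $\omega$. Along it $\theta$ is constant, and within this support $|h|$ and $|\varphi-\frac12|$ do not decrease. In the bicollar $E$ is given by $|\theta|\ge\eta$ or $|h|\ge\eta$, so the forward flow maps $E$ into itself. A point that has left the rectangle $|\varphi-\frac12|\le\frac18$, $|h|\le\eta$ does not return. Inside the rectangle the flow expands away from its center at exponential rate. As $L$ is compact and misses $\delta'$, its points over $\theta\in[\eta,1-\eta]$ stay a positive distance from the center, and a long-time flow moves $L$ into $E\setminus W$.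

\emph{$E\setminus W$ is a thickened pair of pants.} Let $V_1^-\subset V_1$ and $V_2^-\subset V_2$ be the solid tori bounded by $\{h=-\eta\}$ and $\{h=\eta\}$. Put $\delta=\{\varphi=0,\ \theta\in[\eta,1-\eta]\}$ and
\[
Z=\{\theta\in[\eta,1-\eta],\ |\varphi|\le\tfrac38\}=\delta\times[-\tfrac38,\tfrac38].
\]
Between the levels $h=\pm\eta$ the exterior $E$ is $\{\theta\in[\eta,1-\eta]\}\times[-\eta,\eta]$, and removing $W$ leaves $|\varphi|\le\frac38$. So
\[
E\setminus W=V_1^-\cup(Z\times[-\eta,\eta])\cup V_2^-,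
\]
glued along $Z\times\{\mp\eta\}\subset\partial V_i^-$. Let $B_i=\{|\varphi|\le\frac38\}\subset\partial V_i^-$, an annulus whose core is a copy of $\alpha$. Since $\alpha$ has winding number $\pm1$ in $V_i^-$, the boundary of a meridian disc can be chosen to cross $B_i$ in one arc. Hence $(V_i^-,B_i)\cong(B_i\times[0,1],B_i\times0)$. The homeomorphism can be taken to be the identity on $B_i$, since any homeomorphism of $B_i$ extends as a product. As $B_i=\alpha\times[-\frac38,\frac38]$, we get
\[
V_i^-\cong\Omega_i\times[-\tfrac38,\tfrac38],\qquad\Omega_i=\alpha\times[0,1],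
\]
with last factor equal to $\varphi$ on $B_i$ and with $Z\times\{\mp\eta\}=(\delta\times0)\times[-\frac38,\frac38]$. The gluings respect $\varphi$, so
\[
E\setminus W\cong\Pi\times[-\tfrac38,\tfrac38],\qquad \Pi=\Omega_1\cup(\delta\times[-\eta,\eta])\cup\Omega_2 .
\]
Two annuli joined by one band along boundary arcs form a pair of pants (Figure~\ref{fig:pants}). Its boundary curves are a core $x$ of $V_1$, a core $y$ of $V_2$, and $\beta=\partial\nu\cap\{\varphi=0\}$, a meridian of $K$ on $\partial E$.

\begin{figure}[ht]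
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (-3.2,-1.5) rectangle (3.2,1.5);
\fill[white] (-0.5,-0.5) rectangle (0.5,0.5);
\draw[thick] (-3.2,1.5)--(3.2,1.5);
\draw[thick] (-3.2,-1.5)--(3.2,-1.5);
\draw[dashed] (-3.2,-1.5)--(-3.2,1.5);
\draw[dashed] (3.2,-1.5)--(3.2,1.5);
\draw[thick] (-0.5,-0.5) rectangle (0.5,0.5);
\draw[dotted] (-3.2,0.5)--(-0.5,0.5) (0.5,0.5)--(3.2,0.5);
\draw[dotted] (-3.2,-0.5)--(-0.5,-0.5) (0.5,-0.5)--(3.2,-0.5);
\fill (0,0) circle (1.6pt);
\node at (0.22,0.22) {$K$};
\node at (0.75,0) {$\beta$};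
\node at (0,1.75) {$y$};
\node at (0,-1.78) {$x$};
\node at (-1.9,1) {$\Omega_2$};
\node at (-1.9,0) {band};
\node at (-1.9,-1) {$\Omega_1$};
\draw[->] (3.7,-0.4)--(3.7,0.5) node[right] {$h$};
\draw[->] (3.7,-0.4)--(4.6,-0.4) node[right] {$\theta$};
\end{tikzpicture}
\caption{The pair of pants $\Pi$ (gray); the dashed edges are identified. The white square is the cross-section of the removed neighborhood of the knot $K$, and its boundary $\beta$ is a meridian of $K$. The annuli $\Omega_1$ and $\Omega_2$ are joined by the band between the dotted lines. The outer boundary curves $x$ and $y$ are cores of the two solid tori.}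
\label{fig:pants}
\end{figure}

\emph{Conclusion.} So $\mathcal M_q(\Pi\times[0,1])\to\mathcal M_q(K)$ is onto. A multicurve in $\Pi$ without trivial components consists of parallel copies of boundary curves, so by (F1) $\mathcal M_q(K)$ is spanned by the images of the multicurves $x^iy^j\beta^k$ with $i,j,k\ge0$. The surface $\Pi$ is transverse to $\partial E$ along $\beta$, and the interval direction there is the direction of $\varphi$, tangent to $\partial E$. Hence the $k$ copies of $\beta$ lie at different depths in a collar of $\partial E$, with framing differing from the $\partial E$-framing by a constant rotation by $\pi/2$. So the multicurve is $m^k\cdot(x^iy^j)$. Finally, $x^iy^j$ is the image of an element of $\mathcal M_q(U_1)\otimes\mathcal M_q(U_2)$, where $U_1,U_2$ are disjoint solid-torus neighborhoods of $x$ and $y$. By (F1) these modules have bases $S_{i-1}(x_0)$, $i\ge1$, and $S_{j-1}(y_0)$, $j\ge1$.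
\end{proof}

\section{The functions $J_{ij}$}\label{sec:J}

Write $J_{ij}=J_{u_{ij}}$. We compute it by letting $K\subset F$ act on $\mathcal M_q(V_1)$ and then pairing with the core of $V_2$.

\paragraph{The action of the torus on $V_1$.} Put $\xi_i=S_{i-1}(x_0)\in\mathcal M_q(V_1)$ for $i\in\mathbb Z$, so $\xi_{-i}=-\xi_i$ and the $\xi_i$ with $i\ge1$ form a basis. The skein algebra of $F$ acts on $\mathcal M_q(V_1)$. The curve $\mu_1$ encircles the core, so by (F2) $\mu_1\xi_i=-(q^{2i}+q^{-2i})\xi_i$. The curve $\mu_2$ bounds a disc in $V_2$, so its $F$-framing is $0$ and it is a parallel of $x_0$ with linking number $0$. Hence $\mu_2\xi_i=\xi_{i+1}+\xi_{i-1}$.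

On $\bigoplus_{i\in\mathbb Z}\mathbb C\hat e_i$ let $X\hat e_i=-q^{2i}\hat e_i$ and $Y\hat e_i=\hat e_{i+1}$. Then $XY=q^2YX$ and
\begin{equation}\label{eq:ehat}
e_{c,d}\,\hat e_i=(-1)^cq^{2ci+cd}\,\hat e_{i+d}.
\end{equation}
With $\rho$ as in (F3) for the basis $\mu_1,\mu_2$, the skein algebra of $F$ acts here, the curve of class $c\mu_1+d\mu_2$ acting by $e_{\rho c,d}+e_{-\rho c,-d}$. By \eqref{eq:ehat}, conjugation by the involution $\hat e_i\mapsto-\hat e_{-i}$ takes $e_{c,d}$ to $e_{-c,-d}$, so the involution commutes with these operators. They therefore act on the quotient by the span of all $\hat e_i+\hat e_{-i}$, which is $\mathcal M_q(V_1)$ via $\hat e_i\mapsto\xi_i$. For $\mu_1$ and $\mu_2$ this agrees with the geometric action just computed, hence everywhere by Lemma~\ref{lem:gen}.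

Let $K_F$ be $K$ framed by $F$. It acts as $e+e^{-1}$ with $e=e_{\rho r,a}$, and $e^k=e_{k\rho r,ka}$ by \eqref{eq:ee}. So for $n\ge1$
\begin{equation}\label{eq:action}
S_{n-1}(K_F)\,\xi_i=\sum_{k\in I_n}(-1)^{kr}q^{\rho(rak^2+2rki)}\,\xi_{i+ka}.
\end{equation}
The same formula, with $(r,a)$ replaced by $(c,d)$, holds for the curve of any primitive class $c\mu_1+d\mu_2$.

\paragraph{Framing.} The $F$-framing of a curve $\gamma\subset F$ is $\mathrm{lk}(\gamma,\gamma^+)$ with $\gamma^+$ the push-off into $V_2$. The form $(\gamma,\gamma')\mapsto\mathrm{lk}(\gamma,\gamma'^+)$ is bilinear on $H_1(F)$. It vanishes on $(\mu_1,\mu_1)$, as $\mu_1$ bounds in $V_1$, and on $(\mu_2,\mu_2)$ and $(\mu_1,\mu_2)$, as $\mu_2^+$ bounds in the interior of $V_2$. On $(\mu_2,\mu_1)$ it is some $f=\pm1$, because a disc in $V_2$ bounded by $\mu_2$ meets $\mu_1^+$ once. So the $F$-framing of $r\mu_1+a\mu_2$ is $raf$, and that of $\mu_1+\mu_2$ is $f$.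

To relate $f$ to $\rho$, compute the class of the curve $\mu_1+\mu_2$ in $\mathcal M_q(V_1)$ in two ways. It is isotopic in $V_1$ to the core, with framing $f$, so by (F2) with $n=2$ it equals $-q^{3\chi f}\xi_2$. By \eqref{eq:action} for the class $\mu_1+\mu_2$ with $n=2$, $i=1$, it equals $-q^{3\rho}\xi_2-q^{-\rho}\xi_0=-q^{3\rho}\xi_2$. As $q$ is not a root of unity, $\chi f=\rho$. Now (F2) gives
\[
S_{n-1}(K_F)=\big((-1)^{n-1}q^{\chi(n^2-1)}\big)^{raf}S_{n-1}(K_{\mathrm{Sei}})=q^{\rho ra(n^2-1)}S_{n-1}(K_{\mathrm{Sei}}),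
\]
where the sign is $+1$ because $ra=\pm ab$ is even.

From now on let
\[
\sigma=\rho\sigma_0,\qquad\text{so}\quad \rho r=\sigma b,\quad \rho ra=\sigma ab .
\]
Then, with $\Gamma$ as in Section~\ref{sec:small}, $\hat J_{ij}:=\Gamma J_{ij}$ is the function $n\mapsto\langle u_{ij}\cup S_{n-1}(K_F)\rangle$. As $\Gamma$ is even, $\hat J_{ij}$ is odd.

\paragraph{Pairing with $V_2$.} The core $y_0$ is isotopic in $V_2$ to $\mu_1$, which has $F$-framing $0$. So for $i\in\mathbb Z$, $j\ge1$,
\[
\langle\xi_i\cup S_{j-1}(y_0)\rangle=S_{j-1}\big(-(q^{2i}+q^{-2i})\big)\,(-1)^{i-1}[i]=(-1)^{i+j}[ij],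
\]
because $S_{j-1}(q^{2i}+q^{-2i})=[ij]/[i]$ for $i\neq0$, and both sides vanish for $i=0$.

Applying this to \eqref{eq:action}, the sign of the $k$-th term is $(-1)^{kb}(-1)^{i+ka+j}$. Since $a+b$ is odd and $k\equiv n-1\pmod 2$ on $I_n$, it equals $(-1)^{i+j+n-1}$. Hence for $n\ge1$
\begin{equation}\label{eq:Jsum}
\hat J_{ij}(n)=(-1)^{i+j+n-1}\sum_{k\in I_n}g_{ij}(k),\qquad g_{ij}(k)=q^{\sigma(abk^2+2bki)}[(i+ak)j].
\end{equation}
As a check, for $T(3,4)$ this gives
\[
\frac{J_{11}(2)}{-[2]}=q^{-36\sigma}\,\frac{q^{20\sigma}[4]-q^{4\sigma}[2]}{[2]}=q^{-16\sigma}(q^4+q^{-4})-q^{-32\sigma}=T^3+T^5-T^8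
\]
with $T=q^{-4\sigma}$, the Jones polynomial of $8_{19}$.

\begin{proposition}\label{prop:diff}
For all $i,j\ge1$ and all $n\in\mathbb Z$,
\begin{equation}\label{eq:diff}
\hat J_{ij}(n+1)-\hat J_{ij}(n-1)=(-1)^{i+j+n}q^{\sigma abn^2}\ell_{ij}(q^{2n}),
\end{equation}
where
\[
(q^2-q^{-2})\,\ell_{ij}(z)=z^{\sigma bi}\big(q^{2ij}z^{aj}-q^{-2ij}z^{-aj}\big)+z^{-\sigma bi}\big(q^{2ij}z^{-aj}-q^{-2ij}z^{aj}\big).
\]
\end{proposition}
\begin{proof}
By definition of $g_{ij}$, the right side is $(-1)^{i+j+n}(g_{ij}(n)+g_{ij}(-n))$. For $n\ge1$ the claim follows from \eqref{eq:Jsum}, because $I_{n+1}=I_{n-1}\sqcup\{\pm n\}$ and $\hat J_{ij}(0)=0$. For $n=0$ the left side is $2\hat J_{ij}(1)=2(-1)^{i+j}g_{ij}(0)$. Both sides are even in $n$: the left because $\hat J_{ij}$ is odd, the right because $\ell_{ij}(z^{-1})=\ell_{ij}(z)$. So the claim also holds for $n<0$.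
\end{proof}

\section{The Jones quotient and the proof of Theorem \ref{thm:A}}\label{sec:proofA}

Let $v_{ij}$ be the class of $J_{ij}$ in $\mathrm{Fun}/R$, and let $Q$ be the image of $\tilde{\mathcal M}_q(K)$ in $\mathrm{Fun}/R$ under $\Psi$. By \eqref{eq:shift} and \eqref{eq:diff},
\[
\big((B^{-1}-B)J_{ij}\big)(n)=\Gamma(n)^{-1}\big(\hat J_{ij}(n+1)-\hat J_{ij}(n-1)\big)=(-1)^{i+j+n}q^{\sigma ab}\ell_{ij}(q^{2n}),
\]
which lies in $R$. So $B^2v_{ij}=v_{ij}$, and $sv_{ij}=v_{ij}$ because $J_{ij}$ is odd. Put $v_{ij}^\pm=\frac12(1\pm B)v_{ij}$. Then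
\[
Bv_{ij}^\pm=\pm v_{ij}^\pm,\qquad sv_{ij}^\pm=\tfrac12(1\pm B^{-1})v_{ij}=v_{ij}^\pm .
\]

\begin{proposition}\label{prop:Q}
$Q=Q_+\oplus Q_-$ with $Q_\kappa=\sum_{i,j}\mathbb C[X^{\pm1}]\,v_{ij}^\kappa$. As an $(A_q\rtimes\mathbb Z_2)$-module, $Q_\kappa$ is a direct sum of copies of $N_{\kappa,\sigma}$; each $\mathbb C[X^{\pm1}]v_{ij}^\kappa$ is $0$ or isomorphic to $N_{\kappa,\sigma}$.
\end{proposition}
\begin{proof}
By Proposition~\ref{prop:gen}, and since $m$ acts on functions as $X+X^{-1}\in A_q$, we have $Q=\sum A_qv_{ij}$. The monomials $X^cB^d$ span $A_q$, and $v_{ij}=v_{ij}^++v_{ij}^-$ with $v^\pm_{ij}\in A_qv_{ij}$. Hence $Q=Q_++Q_-$.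

As $B$ acts on $N_\kappa$ by $f\mapsto\kappa f(q^{-2}X)$, the map $N_\kappa\to Q_\kappa$, $f\mapsto f(X)v_{ij}^\kappa$, is linear over $X$, $B$ and $s$: indeed $Bf(X)v_{ij}^\kappa=f(q^{-2}X)Bv_{ij}^\kappa=\kappa f(q^{-2}X)v_{ij}^\kappa$ and $sf(X)v^\kappa_{ij}=f(X^{-1})v^\kappa_{ij}$. Its image is $\mathbb C[X^{\pm1}]v_{ij}^\kappa$, which by Lemma~\ref{lem:simple}(i) is $0$ or a copy of $N_\kappa$. A sum of simple modules is the direct sum of some of them. By Lemma~\ref{lem:simple}(ii), $Q_+$ and $Q_-$ have no common simple constituent, so $Q_+\cap Q_-=0$.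
\end{proof}

\begin{lemma}\label{lem:nonzero}
If $p\ge3$, then $v_{11}^-\ne0$, so $Q_-\neq0$.
\end{lemma}
\begin{proof}
Suppose $J_{11}-BJ_{11}\in R$. Multiplying by $\Gamma$ and using \eqref{eq:shift}, we get
\[
\Delta(n):=\hat J_{11}(n)-\hat J_{11}(n-1)=(-1)^nq^{\sigma abn^2}P(q^{2n})
\]
for some Laurent polynomial $P$ and all $n$. Since $\Delta(n+1)+\Delta(n)=\hat J_{11}(n+1)-\hat J_{11}(n-1)$, equations \eqref{eq:tel} and \eqref{eq:diff} show that $\ell_{11}$ and $P-\tau P$ agree at all $z=q^{2n}$. These are infinitely many points, so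
\[
\ell_{11}=P-\tau P .
\]
The monomials of $\ell_{11}$ are $z^{\pm(a+b)}=z^{\pm(2p+1)}$ and $z^{\pm(b-a)}=z^{\pm1}$, all with nonzero coefficients. The exponent $1$ differs from the other three by $2$, $2p$ and $2p+2$ in absolute value. None of these is divisible by $ab=p(p+1)$: we have $p(p+1)>2$; $p(p+1)\mid2p$ would need $p+1\mid2$; and $p(p+1)\mid2(p+1)$ would need $p\mid2$, which is excluded by $p\ge3$. Since $\tau$ preserves classes of exponents modulo $ab$, the part $P_1$ of $P$ with exponents $\equiv1\pmod{ab}$ satisfies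
\[
P_1-\tau P_1=cz,\qquad c\ne0 .
\]
So $P_1\neq0$. Let its lowest and highest exponents be $d_1\le d_2$. The left side contains, with nonzero coefficients, the two distinct monomials $z^{d_1}$, $z^{d_2+ab}$ if $\sigma=1$, and $z^{d_1-ab}$, $z^{d_2}$ if $\sigma=-1$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
By Lemma~\ref{lem:nonzero} and Proposition~\ref{prop:Q}, $Q_-$ is a nonempty direct sum of copies of $N_{-,\sigma}$ with $\sigma=\rho\sigma_0$. Composing $\tilde{\mathcal M}_q(K)\twoheadrightarrow Q\twoheadrightarrow Q_-$ with a projection onto one summand gives the surjection $\pi$ of part (1). Part (2) follows from Proposition~\ref{prop:reduce}. Taking, for instance, any $t$ with $t_1\ne\pm1$, we see that (b) fails for every $\iota$.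
\end{proof}

\section{The sharp form: proof of Theorem \ref{thm:B}}\label{sec:proofB}

\begin{proof}[Proof of Theorem \ref{thm:B}]
The decomposition of $Q$ is Proposition~\ref{prop:Q}. Apply Lemma~\ref{lem:unknot} to the maps $\tilde{\mathcal M}_q(K)\to Q\to N_\kappa$ given by the projections onto the summands: for every $\iota$, $\tilde{\mathcal M}_q(K_0)$ maps to $0$ in $Q$, so $Q$ is a quotient of $\bar{\mathcal M}_q(K)$. Localization commutes with direct sums, and $N_\kappa\to N_\kappa^{\mathrm{loc}}=\mathbb C(X)$ is injective, so $Q\to Q^{\mathrm{loc}}$ is injective. In addition, $Q$ is stable under an element of $D_q$ if and only if each summand is stable in its copy of $\mathbb C(X)$.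

For $p\ge3$ we have $Q_-\ne0$ by Lemma~\ref{lem:nonzero}, and Proposition~\ref{prop:sign} gives the first bullet. For $p=2$ it remains to prove $Q_-=0$; then Proposition~\ref{prop:sign}(i) gives the second bullet.

Let $p=2$, so $a=2$ and $b=3$, and fix $i,j\ge1$. We first find $P$ with $(-1)^{i+j}\ell_{ij}=P-\tau P$. From \eqref{eq:tau}, $\tau z^e=q^{2e+\sigma ab}z^{e+\sigma ab}$, and iterating, $\tau^iz^e=q^{2ei+\sigma abi^2}z^{e+\sigma abi}$. For $e=-\sigma bi\pm2j$ and $a=2$, the contribution $-2\sigma bi^2$ of $2ei$ to the exponent of $q$ cancels against $\sigma abi^2=2\sigma bi^2$, and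
\[
\tau^iz^{-\sigma bi\pm2j}=q^{\pm4ij}z^{\sigma bi\pm2j}.
\]
Therefore
\begin{equation}\label{eq:trefoil}
(q^2-q^{-2})\,\ell_{ij}=q^{-2ij}(\tau^i-1)z^{-\sigma bi+2j}-q^{2ij}(\tau^i-1)z^{-\sigma bi-2j}.
\end{equation}
Since $\tau^i-1=-(1-\tau)(1+\tau+\dots+\tau^{i-1})$, $\ell_{ij}$ is in the image of $1-\tau$, and $P$ exists.

Put $\Delta(n)=\hat J_{ij}(n)-\hat J_{ij}(n-1)$. By \eqref{eq:diff} and \eqref{eq:tel}, the function $\Delta(n)-(-1)^nq^{\sigma abn^2}P(q^{2n})$ changes sign under $n\mapsto n+1$. So there is a constant $C$ with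
\[
\Delta(n)=(-1)^n\big(q^{\sigma abn^2}P(q^{2n})+C\big).
\]
We must show $C=0$, and here the symmetry of $\hat J_{ij}$ enters: oddness gives $\Delta(1-n)=\hat J_{ij}(1-n)-\hat J_{ij}(-n)=\Delta(n)$. Written out, using $(1-n)^2=n^2-2n+1$, this says
\[
q^{\sigma abn^2}\Lambda(q^{2n})=-2C\quad(n\in\mathbb Z),\qquad \Lambda(z)=P(z)+q^{\sigma ab}z^{-\sigma ab}P(q^2z^{-1}).
\]
Comparing $n$ with $n+1$ gives $\Lambda(z)=q^{\sigma ab}z^{\sigma ab}\Lambda(q^2z)$ at all $z=q^{2n}$, that is, $\tau\Lambda=\Lambda$. As $\tau$ shifts all exponents by $\sigma ab\neq0$, $\Lambda=0$, and so $C=0$. By \eqref{eq:shift}, $(J_{ij}-BJ_{ij})(n)=\Gamma(n)^{-1}\Delta(n)=(-1)^nq^{\sigma ab}P(q^{2n})$ lies in $R$. Thus $v_{ij}^-=0$ for all $i,j$, and $Q_-=0$.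
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk} \emph{Double Affine Hecke Algebras and Character Varieties of Knots}, \texttt{https://www.maths.dur.ac.uk/events/Meetings/LMS/105/talks/1008bere.pdf}.
\bibitem{Lickorish} Lickorish, \emph{An Introduction to Knot Theory}, Ch.~13--14.
\end{thebibliography}

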